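# Least energy between two obstacles on the circle, and analytic disks for Dirichlet multipliers

## A function of least energy between two obstacles

Let $\mathbb D$ be the open unit disk and $\mathbb T=\partial\mathbb D$. For a real function $k$ on $\mathbb D$ write $D(k)=\int_{\mathbb D}|\nabla k|^2\,dA$ for its Dirichlet energy. Take a bounded holomorphic function $\varphi$ on $\mathbb D$ with $\eta^2:=\int_{\mathbb D}|\varphi'|^2dA<\infty$, put $u=\operatorname{Re}\varphi$, and fix $\varepsilon>0$. Consider all real functions $k$ of finite energy whose boundary values satisfy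
$$u-\varepsilon\le k\le u+\varepsilon\quad\text{on }\mathbb T ,$$
and among them let $g$ be one of least energy. So $g$ must stay between two obstacles on the circle, $u-\varepsilon$ and $u+\varepsilon$, and relaxes as far as they allow.

Here is what $g$ does, computed formally as if $g$ were smooth up to the boundary. Put $\tau=g-u$, so $|\tau|\le\varepsilon$ on $\mathbb T$. Minimality among competitors $k$ says that
$$0\le\int_{\mathbb D}\nabla g\cdot\nabla(k-g)\,dA=\int_{\mathbb T}(k-g)\,\partial_ng\,d\theta ,$$
where $g$ is harmonic because it may be varied freely inside $\mathbb D$. At boundary points with $|\tau|<\varepsilon$ we may push $g$ both up and down, so $\partial_ng=0$ there. Where $\tau=\varepsilon$ we may only push down, so $\partial_ng\le0$. Where $\tau=-\varepsilon$ we may only push up, so $\partial_ng\ge0$. In all cases $\tau\,\partial_ng=-\varepsilon|\partial_ng|$, and therefore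
$$\varepsilon\int_{\mathbb T}|\partial_ng|\,d\theta=-\int_{\mathbb T}\tau\,\partial_ng\,d\theta=-\int_{\mathbb D}\nabla g\cdot\nabla\tau\,dA=\int_{\mathbb D}\nabla g\cdot\nabla u\,dA-D(g)\le\tfrac14D(u)=\tfrac14\eta^2 .$$
The last inequality is $ab-a^2\le b^2/4$ with $a=D(g)^{1/2}$, $b=D(u)^{1/2}$. Let $\tilde g$ be a harmonic conjugate of $g$. On $\mathbb T$ the Cauchy–Riemann equations read $\partial_ng=\partial_\theta\tilde g$, so the total variation of $\tilde g$ around the circle is at most $\eta^2/(4\varepsilon)$. A function on a circle oscillates by at most half its total variation, so after subtraction of a constant, $|\tilde g|\le\eta^2/(16\varepsilon)$. With $H=g+i\tilde g$ we arrive at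
$$|\operatorname{Re}H-\operatorname{Re}\varphi|\le\varepsilon,\qquad|\operatorname{Im}H|\le\frac{\eta^2}{16\,\varepsilon}\qquad\text{on }\mathbb D. \tag{1}$$
If $\eta\le\varepsilon$, the holomorphic function $H$ is nearly real on the whole disk and is uniformly close to $\operatorname{Re}\varphi$. The hypothesis is smallness of an energy, an $L^2$ quantity, and the conclusion is uniform. No such statement holds for $\varphi$ itself.

The construction serves to answer a question about characters of an algebra of holomorphic functions. A character is a substitute for a point evaluation, and we shall ask whether a family of characters lying outside $\mathbb D$ can depend holomorphically on a parameter $\zeta\in\mathbb D$. If it did, then by (1) the real part of every resulting holomorphic function of $\zeta$ would be a uniform limit of holomorphic functions, and the family would be constant. The work consists in making (1) rigorous, including the fact that $H$ belongs to the algebra, and in checking that characters respect uniform bounds.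

## Multipliers, characters, analytic disks

The **Dirichlet space** $\mathcal D_0$ consists of the holomorphic $f(z)=\sum_{n\ge0}a_nz^n$ on $\mathbb D$ with $\|f\|^2=\sum_{n\ge0}(n+1)|a_n|^2<\infty$. Write $\|\cdot\|_2$ for the norm of $L^2(\mathbb D,dA)$. Since $\|f'\|_2^2=\pi\sum n|a_n|^2$,
$$\|f\|^2=\|f\|_{H^2}^2+\tfrac1\pi\|f'\|_2^2 . \tag{2}$$

The **multiplier algebra** $M=M(\mathcal D_0)$ is the algebra of holomorphic $\varphi$ on $\mathbb D$ with $\varphi f\in\mathcal D_0$ for all $f\in\mathcal D_0$. Its norm is the operator norm of $M_\varphi:f\mapsto\varphi f$. Since $1\in\mathcal D_0$, we have $M\subset\mathcal D_0$. For instance, $\sum_{n\ge0}2^{-n}z^{4^n}$ is bounded by $2$, but its Dirichlet integral is $\pi\sum 4^n4^{-n}=\infty$. So it is in $H^\infty$ and not in $M$.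

$M$ is a commutative unital Banach algebra. A **character** is a nonzero multiplicative linear functional $m:M\to\mathbb C$, and $\mathfrak M=\mathfrak M(M)$ denotes the set of characters, the maximal ideal space. The Gelfand transform of $\varphi$ is $\hat\varphi(m)=m(\varphi)$, and $\mathfrak M$ is compact Hausdorff in the weakest topology making every $\hat\varphi$ continuous. We use that $m(1)=1$, that $|\hat\varphi(m)|\le\|M_\varphi\|$, and that $\hat\varphi(m)\ne0$ if $\varphi$ is invertible in $M$. A point $a\in\mathbb D$ gives the character $\varphi\mapsto\varphi(a)$, and in this way $\mathbb D\subset\mathfrak M$. Put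
$$X=\mathfrak M\setminus\mathbb D,\qquad X_\lambda=\{m\in\mathfrak M:\hat z(m)=\lambda\}\quad(\lambda\in\mathbb T).$$
The set $X_\lambda$ is called the fiber over $\lambda$. If $p$ is a polynomial, then $\hat p(m)=p(\hat z(m))$, so $\hat p$ is constantly $p(\lambda)$ on $X_\lambda$.

**Definition (analytic disk).** An analytic disk in $\mathfrak M$ is a map $L:\mathbb D\to\mathfrak M$ such that $\hat\varphi\circ L$ is holomorphic for every $\varphi\in M$. It is nontrivial if $L$ is nonconstant and $L(\mathbb D)\subset\mathfrak M\setminus\mathbb D$.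

For example, if $g:\mathbb D\to\mathbb D$ is holomorphic, then $\zeta\mapsto$ (evaluation at $g(\zeta)$) is an analytic disk, because $\hat\varphi\circ L=\varphi\circ g$. It is not nontrivial, since its image lies in $\mathbb D$.

Problem (from "Hilbert Modules and Complex Geometry", https://ems.press/content/serial-article-files/46511): determine whether there are nontrivial analytic disks in $\mathfrak M(M(\mathcal D_0))$.

Two more notions describe the background. In a Banach algebra $B$ as above, two characters $m,n$ lie in the same **Gleason part** if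
$$\sup\left\{\left|\frac{\hat f(m)-\hat f(n)}{1-\overline{\hat f(n)}\hat f(m)}\right|:f\in B,\ \|f\|<1\right\}<1 .$$
In $M$, any two points $a,b\in\mathbb D$ lie in the same part: by the Schwarz–Pick lemma the supremum is at most the pseudohyperbolic distance of $a$ and $b$, because $\|\varphi\|_\infty\le\|M_\varphi\|$ (shown below). In the same way, the image of an analytic disk $L$ lies in one part, because $\hat\varphi\circ L$ maps $\mathbb D$ to $\mathbb D$ when $\|M_\varphi\|<1$. A sequence $Z=(z_n)$ of distinct points of $\mathbb D$ is **interpolating** for $M$ if for every bounded sequence $(w_n)$ there is $\varphi\in M$ with $\varphi(z_n)=w_n$ for all $n$. Finite sets have this property, by Lagrange interpolation with polynomials.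

The following is known. For $H^\infty=M(H^2)$, Hoffman showed that the Gleason part of a point is either a single point or an analytic disk, and the second case occurs exactly when the point lies in the closure of an interpolating sequence. For the spaces $\mathcal D_\alpha$, $0<\alpha<1$, with norm $\sum_{n\ge0}(n+1)^{1-\alpha}|a_n|^2$, each point in the closure of an interpolating sequence for $M(\mathcal D_\alpha)$ is the center of an analytic disk in $\mathfrak M(M(\mathcal D_\alpha))$. For $\mathcal D_0$, if $Z$ is interpolating for $M(\mathcal D_0)$ and $\mathfrak m\in\overline Z$, then the Gleason part containing $\mathfrak m$ contains infinitely many points. These facts are not used in the proofs. The answer for $\mathcal D_0$ is no.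

**Theorem 1.** Every map $L:\mathbb D\to\mathfrak M\setminus\mathbb D$ with $\hat\varphi\circ L$ holomorphic for all $\varphi\in M$ is constant. Hence the analytic disks in $\mathfrak M$ are exactly the constant maps and the maps $\zeta\mapsto$ (evaluation at $g(\zeta)$) with $g:\mathbb D\to\mathbb D$ holomorphic.

**Theorem 2.** Let $\lambda\in\mathbb T$.

1. For every $\varphi\in M$ there is $\psi\in M$ with $\psi(z)-\overline{\varphi(z)}\to0$ as $z\to\lambda$, $z\in\mathbb D$. Every such $\psi$ satisfies $\hat\psi=\overline{\hat\varphi}$ on $X_\lambda$. So $\hat M|_{X_\lambda}$ is closed under complex conjugation, and it is uniformly dense in $C(X_\lambda)$.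
2. Let $A$ be the sup-norm closure of $M$ in $H^\infty$. Restriction identifies $\mathfrak M(A)$ with $\mathfrak M$, and $\hat A|_{X_\lambda}=C(X_\lambda)$. For the sup-norm algebra $A$, the Gleason part of every point of $X$ is a singleton.

Theorem 2 is a strengthening, and the proof of Theorem 1 does not need it. A remark on how Theorem 1 meets the third known fact: if $Z$ is interpolating for $M$ and $m\in\overline Z\cap X$, then the part of $m$ for the multiplier norm is infinite, and yet no nontrivial analytic disk passes through $m$.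

## Characters respect uniform bounds

The purpose of this section is to recognize multipliers and to see that a character only feels the range of a function.

**(F1) Membership test.** *$\varphi\in M$ if and only if $\varphi\in H^\infty$ and $\|\varphi'f\|_2\le C\|f\|$ for all $f\in\mathcal D_0$; it suffices to check the estimate for polynomials $f$.*

Let $\varphi\in M$. Point evaluations are bounded on $\mathcal D_0$, so $M_\varphi$ has closed graph: if $f_n\to f$ and $\varphi f_n\to h$ in norm, evaluation at points gives $h=\varphi f$. Hence $M_\varphi$ is bounded. If $k_w$ is the kernel function at $w$, that is $\langle f,k_w\rangle=f(w)$, then $M_\varphi^*k_w=\overline{\varphi(w)}k_w$, so $|\varphi(w)|\le\|M_\varphi\|$ and $\|\varphi\|_\infty\le\|M_\varphi\|$. From $\varphi'f=(\varphi f)'-\varphi f'$ and (2) we get $\|\varphi'f\|_2\le\sqrt\pi\,(\|M_\varphi\|+\|\varphi\|_\infty)\|f\|$.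

Conversely, under the two conditions $\varphi f\in H^2$ and $(\varphi f)'=\varphi'f+\varphi f'\in L^2(\mathbb D)$, so $\varphi f\in\mathcal D_0$ by (2). Finally, if the estimate holds for polynomials and $f_n$ are the Taylor polynomials of $f\in\mathcal D_0$, then $f_n\to f$ pointwise and $\|f_n\|\le\|f\|$, so Fatou's lemma gives the estimate for $f$.

In particular polynomials are in $M$, since their derivatives are bounded and $\|f\|_2\le\sqrt\pi\|f\|$.

**(F2) Range.** *For $\varphi\in M$ and $m\in\mathfrak M$, $\hat\varphi(m)\in\overline{\varphi(\mathbb D)}$.*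

If $|\varphi|\ge c>0$ on $\mathbb D$, then $1/\varphi$ is bounded and $|(1/\varphi)'|\le c^{-2}|\varphi'|$, so $1/\varphi\in M$ by (F1). If $w\notin\overline{\varphi(\mathbb D)}$, this applies to $\varphi-w$, so $\varphi-w$ is invertible in $M$ and $\hat\varphi(m)\ne w$. Consequently
$$|\hat\varphi(m)|\le\|\varphi\|_\infty,\qquad |\operatorname{Re}\varphi|\le\varepsilon\text{ on }\mathbb D\ \Rightarrow\ |\operatorname{Re}\hat\varphi(m)|\le\varepsilon, \tag{3}$$
and similarly for imaginary parts.

**(F3) Fibers.** *If $a=\hat z(m)$ has $|a|<1$, then $m$ is evaluation at $a$. Hence $X=\{|\hat z|=1\}=\bigcup_{\lambda\in\mathbb T}X_\lambda$.*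

Let $\varphi\in M$ and $\psi=(\varphi-\varphi(a))/(z-a)$. Near $a$ the functions $\psi,\psi'$ are bounded because $\psi$ is holomorphic at $a$. Away from $a$, $\psi$ is bounded and $\psi'=\varphi'/(z-a)-(\varphi-\varphi(a))/(z-a)^2$. So $|\psi'|\le C(|\varphi'|+1)$ on $\mathbb D$ and $\psi\in M$ by (F1). Applying $m$ to $\varphi-\varphi(a)=(z-a)\psi$ gives $\hat\varphi(m)=\varphi(a)$. By (F2) $|\hat z|\le1$ on $\mathfrak M$, and $|\hat z|<1$ exactly at the points of $\mathbb D$.

**(F4) Localization.** *Let $\lambda\in\mathbb T$ and $b\ge0$. If $\varphi\in M$ and $\limsup_{z\to\lambda}|\varphi(z)|\le b$, then $|\hat\varphi|\le b$ on $X_\lambda$. If $G\in M$ and $\operatorname{Re}G(z)\to0$ as $z\to\lambda$, then $\operatorname{Re}\hat G=0$ on $X_\lambda$.*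

Put $q=(1+\bar\lambda z)/2$. Then $|q|\le1$ on $\overline{\mathbb D}$ with $|q|=1$ only at $\lambda$, and $\hat q=1$ on $X_\lambda$. Let $\delta>0$. Near $\lambda$ we have $|q^N\varphi|\le b+\delta$. On the rest of $\mathbb D$ we have $|q|\le\theta<1$, so $|q^N\varphi|\le\theta^N\|\varphi\|_\infty\le b+\delta$ for $N$ large. By (3), $|\hat\varphi(m)|=|\widehat{q^N\varphi}(m)|\le b+\delta$ for $m\in X_\lambda$; let $\delta\to0$. For the second claim take $t=\pm1$. The function $e^{tG}$ is in $M$ (its exponential series converges in the Banach algebra $M$), and $|e^{tG}|=e^{t\operatorname{Re}G}\to1$ at $\lambda$. So $e^{t\operatorname{Re}\hat G}\le1$ on $X_\lambda$ for both signs, which forces $\operatorname{Re}\hat G=0$.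

## Polynomials, and a multiplier that winds around the circle at $1$

Let $L:\mathbb D\to X$ be an analytic disk. By (F3) the holomorphic function $\hat z\circ L$ is unimodular, so it is a constant $\lambda\in\mathbb T$, and $L(\mathbb D)\subset X_\lambda$. To show that $L$ is constant we must show that each $\hat\varphi\circ L$ is constant.

For a polynomial $\varphi=p$ this is clear: $\hat p\circ L\equiv p(\lambda)$. More generally, if $\varphi\in M$ has a limit $c$ at $\lambda$, then (F4) applied to $\varphi-c$ with $b=0$ gives $\hat\varphi\circ L\equiv c$. The question is only about multipliers with no limit at $\lambda$. Such multipliers exist, and one of them can be treated by hand.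

Let $\ell(z)=\log\frac4{1-z}$. Then $\operatorname{Re}\ell=\log\frac4{|1-z|}\ge\log2$ and $|\operatorname{Im}\ell|<\pi/2$. Put
$$\varphi_0=\exp(i\log\ell),\qquad|\varphi_0|=e^{-\arg\ell}\in(e^{-\pi/2},e^{\pi/2}).$$
As $r\to1^-$, $\varphi_0(r)=\exp\big(i\log\log\frac4{1-r}\big)$ runs around the unit circle infinitely often, so there is no limit at $1$.

We check that $\varphi_0\in M$. Since $\ell'=1/(1-z)$, we have $|\varphi_0'|\le C|1-z|^{-1}\big(\log\frac4{|1-z|}\big)^{-1}$, and by (F1) it suffices to bound $\int_{\mathbb D}|f|^2|1-z|^{-2}\big(\log\frac4{|1-z|}\big)^{-2}dA$ for polynomials $f$. Write $z=1-re^{i\alpha}$ with $|\alpha|<\pi/2$, $0<r<2\cos\alpha$, and $s=\log(4/r)$, which runs over $(s_0,\infty)$ with $s_0=\log(2/\cos\alpha)\ge\log2$. With $F(s)=|f|$ along the ray, the integral over the ray is $Y=\int_{s_0}^\infty F^2s^{-2}ds$, because $r^{-2}\,r\,dr$ becomes $ds$. Integration by parts and Cauchy–Schwarz give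
$$Y\le\frac{F(s_0)^2}{s_0}+2\int_{s_0}^\infty\frac{F|F'|}{s}\,ds\le\frac{F(s_0)^2}{s_0}+2Y^{1/2}\Big(\int F'^2ds\Big)^{1/2}\le\frac{F(s_0)^2}{s_0}+\frac Y2+2\int F'^2ds,$$
so $Y\le2F(s_0)^2/\log2+4\int F'^2ds$. Now $|F'(s)|\le r|f'|$, so $\int\!\int F'^2\,ds\,d\alpha\le\int_{\mathbb D}|f'|^2dA$. The endpoint of the ray is $1-2\cos\alpha\,e^{i\alpha}=-e^{2i\alpha}$, so $\int F(s_0)^2d\alpha=\pi\|f\|_{H^2}^2$. Altogether the integral is at most $\frac{2\pi}{\log2}\|f\|_{H^2}^2+4\|f'\|_2^2\le C\|f\|^2$.

The fiber $X_1$ is large: given $|\omega|=1$, choose $r_j\to1$ with $\varphi_0(r_j)=\omega$. A cluster point $m$ of the evaluations at $r_j$ in the compact space $\mathfrak M$ has $\hat z(m)=1$ and $\hat\varphi_0(m)=\omega$. Nevertheless $\hat\varphi_0\circ L$ is constant for every analytic disk $L$ in $X_1$. As $z\to1$, $\arg\ell\to0$, so $|\varphi_0|\to1$. By (F4) applied to $\varphi_0$ and to $1/\varphi_0\in M$, $|\hat\varphi_0|=1$ on $X_1$, and a unimodular holomorphic function is constant.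

There is another way to see this. Put $H_0=\frac12(\varphi_0+1/\varphi_0)\in M$. Since $1/\varphi_0-\overline{\varphi_0}=(1-|\varphi_0|^2)/\varphi_0\to0$ at $1$, we have $H_0-\operatorname{Re}\varphi_0\to0$ there. So $H_0$ is a multiplier that is asymptotically real at $1$ and asymptotically equal to $\operatorname{Re}\varphi_0$. For this $\varphi_0$ the function comes from an explicit formula. For a general $\varphi$ we have no formula, and energy minimization will take its place.

## Where subtraction of a Taylor polynomial stops

Since polynomials are constant on $X_\lambda$, a first approach is to subtract one. Let $S_n$ be the $n$-th Taylor polynomial of $\varphi\in M$ and $p=S_n-S_n(\lambda)$. Then $\hat p\circ L\equiv0$, so $\varphi$ and $\varphi-p$ induce the same function $f=\hat\varphi\circ L$, and since $\varphi\in\mathcal D_0$,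
$$\int_{\mathbb D}|(\varphi-p)'|^2dA\to0\qquad(n\to\infty).$$
One would like to conclude that $f$ is nearly constant. The step that fails is the passage from small energy to small Gelfand transform: (3) controls $\hat\varphi$ by the sup norm, and the sup norm does not become small. For $\varphi_0$ and any polynomial $p$,
$$\|\varphi_0-p\|_\infty\ge\limsup_{r\to1}|\varphi_0(r)-p(r)|=\max_{|\omega|=1}|\omega-p(1)|=1+|p(1)|\ge1 .$$
The multiplier norm, being larger, does no better.

What we do not need is that $f$ itself be small. It is enough that $\operatorname{Re}f$ be uniformly close to holomorphic functions, and for this we want a multiplier $H$ that is close to $\operatorname{Re}(\varphi-p)$. A holomorphic function with real part exactly $\operatorname{Re}(\varphi-p)$ is $\varphi-p+ic$, so there is no freedom unless we give away an error $\varepsilon$ in the real part. The obstacle problem spends this $\varepsilon$ so as to minimize energy, and small energy does give (1). In the computation leading to (1), the error $\varepsilon$ entered because $\partial_n g$ is nonzero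 only where the whole error has been used up.

## The boundary obstacle problem

We now solve the problem rigorously. The half-width of the gap will be a function $\rho$, not only a constant, because Theorem 2 needs a gap that closes at $\lambda$.

Let $W^{1,2}(\mathbb D)$ be the real Sobolev space with its bounded trace map $\mathrm{Tr}:W^{1,2}(\mathbb D)\to L^2(\mathbb T)$. We use the following standard facts.

- $W^{1,2}\cap L^\infty$ is an algebra, the product rule holds, and $\mathrm{Tr}$ is multiplicative on it. On $W^{1,2}(\mathbb D)\cap C(\overline{\mathbb D})$ the trace is restriction.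
- Truncation commutes with $\mathrm{Tr}$ and does not increase $D$.
- A harmonic $h\in W^{1,2}$ equals the Poisson integral $P[\mathrm{Tr}\,h]$.

We often write $h$ for $\mathrm{Tr}\,h$ on $\mathbb T$.

**Lemma 3.** Let $\varphi\in M$, $u=\operatorname{Re}\varphi$, and let $\rho\ge0$ be in $W^{1,2}(\mathbb D)\cap C(\overline{\mathbb D})$. There is a bounded harmonic $g\in W^{1,2}(\mathbb D)$ such that, with $\tau=g-u$:

(a) $|\tau|\le\rho$ a.e. on $\mathbb T$, so $|\tau|\le P[\rho|_{\mathbb T}]$ on $\mathbb D$.

(b) $\|w\nabla g\|_2\le\|w\varphi'\|_2+2\|\tau\nabla w\|_2$ for every real Lipschitz $w$ on $\overline{\mathbb D}$.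

(c) There are finite positive Borel measures $\mu_1,\mu_2$ on $\mathbb T$ with, for all real Lipschitz $\psi$ on $\overline{\mathbb D}$,
$$\int_{\mathbb T}\psi\,d\mu_1=\int_{\mathbb D}\nabla g\cdot\nabla\big((\rho-\tau)\psi\big)dA,\qquad \int_{\mathbb T}\psi\,d\mu_2=-\int_{\mathbb D}\nabla g\cdot\nabla\big((\rho+\tau)\psi\big)dA .$$

Formally $\mu_1=(\rho-\tau)\,\partial_ng\,d\theta$ and $\mu_2=-(\rho+\tau)\,\partial_ng\,d\theta$. Their positivity is the sign information found in the first section, and $\mu_1-\mu_2=2\rho\,\partial_ng\,d\theta$.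

**Step 1: a minimizer exists and is harmonic.** The function $u$ is bounded and harmonic, $|\nabla u|=|\varphi'|$ and $\varphi\in\mathcal D_0$, so $u\in W^{1,2}\cap L^\infty$. Let
$$K=\{k\in W^{1,2}(\mathbb D):|\mathrm{Tr}\,k-\mathrm{Tr}\,u|\le\rho\ \text{a.e. on }\mathbb T\}.$$
$K$ is convex and contains $u$. It is norm closed, because $\mathrm{Tr}$ is continuous into $L^2(\mathbb T)$ and an $L^2$-convergent sequence has an a.e. convergent subsequence. A convex norm closed set is weakly closed. Let $N=\|u\|_\infty+\|\rho\|_\infty$. Traces of elements of $K$ take values in $[-N,N]$, so truncating a minimizing sequence for $D$ on $K$ to $[-N,N]$ does not change traces and does not increase energies. The truncated sequence is still in $K$ and minimizing, and it is bounded in $W^{1,2}$. Some subsequence has a weak limit $g\in K$, and since $D$ is weakly lower semicontinuous, $g$ minimizes $D$ on $K$.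

For $k\in K$ and $t\in(0,1]$ we have $g+t(k-g)\in K$, so $D(g)\le D(g+t(k-g))=D(g)+2t\int\nabla g\cdot\nabla(k-g)\,dA+t^2D(k-g)$. Dividing by $t$ and letting $t\to0$,
$$\int_{\mathbb D}\nabla g\cdot\nabla(k-g)\,dA\ge0\qquad(k\in K). \tag{4}$$
Taking $k=g\pm\xi$ with $\xi\in C_c^\infty(\mathbb D)$ gives $\int\nabla g\cdot\nabla\xi=0$, so $g$ is harmonic by Weyl's lemma. Thus $g=P[\mathrm{Tr}\,g]$, which is bounded by $N$. Also $\tau$ is harmonic in $W^{1,2}$, so $\tau=P[\mathrm{Tr}\,\tau]$ with $|\mathrm{Tr}\,\tau|\le\rho$. This is (a).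

**Step 2: weighted energy.** Purpose: estimate (b), which will show that $H$ is a multiplier. We move $g$ toward $u$, by an amount weighted with $w^2$. Let $t>0$ with $tw^2\le1$ and $k=g+tw^2(u-g)$. On $\mathbb T$, $k-u=(1-tw^2)\tau$, so $k\in K$. By (4), $\int\nabla g\cdot\nabla(w^2(u-g))\,dA\ge0$. Since $u-g=-\tau$, we have $\nabla(w^2(u-g))=w^2\nabla u-w^2\nabla g-2w\tau\nabla w$, and hence
$$\|w\nabla g\|_2^2\le\int w^2\,\nabla g\cdot\nabla u\,dA-2\int w\tau\,\nabla g\cdot\nabla w\,dA\le\|w\nabla g\|_2\big(\|w\varphi'\|_2+2\|\tau\nabla w\|_2\big).$$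
Since $\|w\nabla g\|_2$ is finite, (b) follows.

**Step 3: the measures.** Let $\psi$ be Lipschitz on $\overline{\mathbb D}$ with $\psi\ge0$ on $\mathbb T$, and $t>0$ with $t\psi\le1$ on $\mathbb T$. On $\mathbb T$,
$$\tau+t\psi(\rho-\tau)\in[\tau,\rho],\qquad\tau-t\psi(\rho+\tau)\in[-\rho,\tau].$$
So $g+t(\rho-\tau)\psi$ and $g-t(\rho+\tau)\psi$ lie in $K$, and (4) shows that both right-hand sides in (c) are $\ge0$. If $\psi=0$ on $\mathbb T$, this applies to $\psi$ and $-\psi$, so both right-hand sides vanish. Being linear in $\psi$, they depend only on $\psi|_{\mathbb T}$. Every Lipschitz function on $\mathbb T$ extends to a Lipschitz function on $\overline{\mathbb D}$, so they define positive linear functionals $\Phi$ on $\mathrm{Lip}(\mathbb T)$. Applying positivity to $\|\psi\|_\infty\pm\psi$ gives $|\Phi(\psi)|\le\|\psi\|_\infty\Phi(1)$. Since $\mathrm{Lip}(\mathbb T)$ is dense in $C(\mathbb T)$, and nonnegative continuous functions are uniform limits of nonnegative Lipschitz functions, $\Phi$ extends to a positive functional on $C(\mathbb T)$. Riesz's theorem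 gives $\mu_1$ and $\mu_2$. $\square$

## The conjugate function and membership in $M$

Let $g$ be as in Lemma 3, $\tilde g$ a harmonic conjugate, and $H=g+i\tilde g=\sum c_nz^n$. Since $|H'|=|\nabla g|\in L^2(\mathbb D)$, we have $\sum n|c_n|^2<\infty$. In particular $H\in H^2$, so $\tilde g$ is the Poisson integral of its boundary function, also denoted $\tilde g$, and $\tilde g(r\,\cdot)\to\tilde g$ in $L^2(\mathbb T)$.

**Lemma 4.** (i) For every real $\psi\in C^\infty(\overline{\mathbb D})$,
$$\Lambda(\psi):=\int_{\mathbb D}\nabla g\cdot\nabla\psi\,dA=-\int_0^{2\pi}\tilde g(e^{i\theta})\,\partial_\theta\psi(e^{i\theta})\,d\theta. \tag{5}$$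
(ii) If $\tilde g$ is bounded, then $H\in M$.

*Proof.* (i) is a weak form of $\partial_ng=\partial_\theta\tilde g$. For $r<1$, Green's formula, the harmonicity of $g$, and the Cauchy–Riemann equation $r\partial_rg=\partial_\theta\tilde g$ give
$$\int_{r\mathbb D}\nabla g\cdot\nabla\psi\,dA=\int_0^{2\pi}\psi\,r\partial_rg\,d\theta=\int_0^{2\pi}\psi\,\partial_\theta\tilde g\,d\theta=-\int_0^{2\pi}\tilde g(re^{i\theta})\,\partial_\theta\psi(re^{i\theta})\,d\theta .$$
Let $r\to1$: $\tilde g(r\,\cdot)\to\tilde g$ in $L^2(\mathbb T)$ and $\partial_\theta\psi(re^{i\theta})$ converges uniformly.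

(ii) Now $H\in H^\infty$, since $g$ is bounded. For a polynomial $f$ use (b) with $w=|f|$, which is Lipschitz on $\overline{\mathbb D}$ with $|\nabla|f||\le|f'|$ a.e. Since $|\nabla g|=|H'|$,
$$\|fH'\|_2\le\|f\varphi'\|_2+2\sup_{\mathbb D}|\tau|\,\|f'\|_2\le C\|f\|,$$
because $\varphi\in M$ and $|\tau|\le\|\rho\|_\infty$. Apply (F1). $\square$

**Proposition 5.** Let $\varphi\in M$, $\eta^2=\int_{\mathbb D}|\varphi'|^2dA$, $\varepsilon>0$. There is $H\in M$ with
$$|\operatorname{Re}H-\operatorname{Re}\varphi|\le\varepsilon,\qquad|\operatorname{Im}H|\le\frac{\eta^2}{16\,\varepsilon}\qquad\text{on }\mathbb D.$$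

*Proof.* Apply Lemma 3 with $\rho\equiv\varepsilon$. By (a), $|g-u|\le\varepsilon$ on $\mathbb D$.

**Step 1: total mass.** Taking $\psi=1$ in (c),
$$\mu_1(\mathbb T)=\mu_2(\mathbb T)=-\int\nabla g\cdot\nabla\tau\,dA=\int\nabla g\cdot\nabla u\,dA-D(g)\le\tfrac14D(u)=\tfrac14\eta^2 .$$

**Step 2: the derivative of $\tilde g$ is a measure.** Subtracting the two formulas in (c), the terms with $\tau$ cancel and $\int\psi\,d(\mu_1-\mu_2)=2\varepsilon\Lambda(\psi)$ for $\psi\in C^\infty(\overline{\mathbb D})$. Every smooth function on $\mathbb T$ extends to such a $\psi$: extend it constantly along radii and multiply by a smooth radial cutoff that vanishes near $0$ and is $1$ near $\mathbb T$. Put $\kappa=(\mu_1-\mu_2)/(2\varepsilon)$. By (5),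
$$\int_{\mathbb T}\psi\,d\kappa=-\int_0^{2\pi}\tilde g\,\partial_\theta\psi\,d\theta\qquad(\psi\in C^\infty(\mathbb T)),$$
so $\kappa$ is the distributional $\theta$-derivative of $\tilde g$; moreover $\kappa(\mathbb T)=0$ by Step 1.

**Step 3: integration.** Let $F(\theta)=\kappa(\{e^{is}:0\le s<\theta\})$ for $0\le\theta<2\pi$. For smooth periodic $\psi$, Fubini's theorem gives
$$-\int_0^{2\pi}F\psi'\,d\theta=-\int_{\mathbb T}\int_s^{2\pi}\psi'(\theta)\,d\theta\,d\kappa(e^{is})=\int_{\mathbb T}\psi\,d\kappa-\psi(2\pi)\,\kappa(\mathbb T)=\int_{\mathbb T}\psi\,d\kappa .$$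
So $\tilde g-F$ has zero derivative on $\mathbb T$: testing with $\cos n\theta$ and $\sin n\theta$, $n\ge1$, shows that all its nonconstant Fourier coefficients vanish, and $\tilde g=c+F$ a.e. Any difference of two values of $F$ is $\pm\kappa(I)$ for an arc $I$, and since $\mu_1,\mu_2\ge0$,
$$|\kappa(I)|=\frac{|\mu_1(I)-\mu_2(I)|}{2\varepsilon}\le\frac{\max_i\mu_i(I)}{2\varepsilon}\le\frac{\eta^2}{8\varepsilon}.$$
So the values of $\tilde g$ lie a.e. in an interval of length at most $\eta^2/(8\varepsilon)$. Subtracting its midpoint from $\tilde g$, which is again a harmonic conjugate, we get $|\tilde g|\le\eta^2/(16\varepsilon)$ a.e. on $\mathbb T$, and then on $\mathbb D$ by the Poisson integral. By Lemma 4(ii), $H\in M$. $\square$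

## No nontrivial analytic disks: proof of Theorem 1

**Step 1: reduction to small energy.** Let $L:\mathbb D\to X$ with $\hat\varphi\circ L$ holomorphic for all $\varphi\in M$. As seen above, $\hat z\circ L$ is a constant $\lambda\in\mathbb T$. Fix $\varphi\in M$, put $f=\hat\varphi\circ L$, and let $\varepsilon>0$. Choose $n$ so large that $p=S_n-S_n(\lambda)$ satisfies $\int_{\mathbb D}|(\varphi-p)'|^2dA\le\varepsilon^2$. Then $\hat p\circ L\equiv p(\lambda)=0$.

**Step 2: an almost real multiplier.** Proposition 5 applied to $\varphi-p\in M$ gives $H\in M$ with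
$$|\operatorname{Re}(H-\varphi+p)|\le\varepsilon,\qquad|\operatorname{Im}H|\le\frac{\varepsilon^2}{16\varepsilon}\le\varepsilon\qquad\text{on }\mathbb D.$$
By (3), applied to $H-\varphi+p$ and to $H$, the same bounds hold for the Gelfand transforms at every point of $\mathfrak M$. At the points of $L(\mathbb D)$ the term $\hat p$ vanishes. So the holomorphic function $h=\hat H\circ L$ satisfies $|\operatorname{Re}h-\operatorname{Re}f|\le\varepsilon$ and $|\operatorname{Im}h|\le\varepsilon$, hence
$$|h-\operatorname{Re}f|\le2\varepsilon\qquad\text{on }\mathbb D.$$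

**Step 3: conclusion.** As $\varepsilon>0$ was arbitrary, $\operatorname{Re}f$ is a uniform limit of holomorphic functions. So $\operatorname{Re}f$ is holomorphic and real-valued, hence constant, and then $f$ is constant. This holds for every $\varphi\in M$, and distinct characters differ on some $\varphi$. Therefore $L$ is constant, and there are no nontrivial analytic disks.

**Step 4: all analytic disks.** Let $L:\mathbb D\to\mathfrak M$ be any analytic disk. Then $\hat z\circ L$ is holomorphic with values in $\overline{\mathbb D}$. If it attains modulus $1$, it is constant by the maximum principle, so $L(\mathbb D)\subset X$ by (F3), and $L$ is constant by Step 3. Otherwise $g=\hat z\circ L$ maps $\mathbb D$ into $\mathbb D$, and by (F3) $L(\zeta)$ is evaluation at $g(\zeta)$. Conversely, constant maps and all maps $\zeta\mapsto$ (evaluation at $g(\zeta)$) are analytic disks. $\blacksquare$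

## A gap that closes at $\lambda$: proof of Theorem 2, part 1

Proposition 5 leaves an error $\varepsilon$ everywhere. For Theorem 2 we want an error that tends to $0$ at $\lambda$, so we let the half-width $\rho$ of the gap vanish at $\lambda$. The price is that the derivative of $\tilde g$ is now $(\mu_1-\mu_2)/(2\rho)$, so the masses of $\mu_1,\mu_2$ near $\lambda$ must decay faster than $\rho$. This can be arranged because in the plane a function can rise from $0$ to $1$ near a point at arbitrarily small energy cost.

**Step 1: reduction.** The rotation $\varphi\mapsto\varphi(\lambda\,\cdot)$ is an isometric automorphism of $M$, so let $\lambda=1$. We claim that it suffices to find, for each $\varphi\in M$, some $H\in M$ with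
$$H(z)-\operatorname{Re}\varphi(z)\to0\qquad(z\to1,\ z\in\mathbb D). \tag{6}$$
Doing the same for $-i\varphi$, whose real part is $\operatorname{Im}\varphi$, gives $G\in M$ with $G-\operatorname{Im}\varphi\to0$, and $\psi=H-iG$ satisfies $\psi-\overline\varphi\to0$. By (6), $\operatorname{Re}(H-\varphi)\to0$ and $\operatorname{Re}(-iH)=\operatorname{Im}H\to0$. The second part of (F4) gives $\operatorname{Re}\hat H=\operatorname{Re}\hat\varphi$ and $\operatorname{Im}\hat H=0$ on $X_1$, that is, $\hat H=\operatorname{Re}\hat\varphi$ there. Likewise $\hat G=\operatorname{Im}\hat\varphi$, so $\hat\psi=\overline{\hat\varphi}$ on $X_1$. Any other $\psi_1\in M$ with $\psi_1-\overline\varphi\to0$ has $\psi_1-\psi\to0$ at $1$, so $\hat\psi_1=\hat\psi$ on $X_1$ by the first part of (F4) with $b=0$.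

Once this is done, $\hat M|_{X_\lambda}$ is a subalgebra of $C(X_\lambda)$ that contains the constants, separates points, and is closed under conjugation. By the Stone–Weierstrass theorem it is dense. It remains to prove (6).

**Step 2: choice of $\rho$.** Let $r_0=2$, let $r_k\downarrow0$ be radii to be chosen, and put $B_k=\mathbb D\cap\{|z-1|<r_k\}$, so $B_0=\mathbb D$. Let
$$\chi_k(z)=\min\Big\{1,\max\Big\{0,\frac{\log(r_k/|z-1|)}{\log(r_k/r_{k+1})}\Big\}\Big\},\qquad\chi_k(1)=1.$$
So $\chi_k$ is Lipschitz on $\overline{\mathbb D}$, $\chi_k=1$ for $|z-1|\le r_{k+1}$, and $\chi_k=0$ for $|z-1|\ge r_k$. In polar coordinates $s=|z-1|$ around $1$,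
$$\int_{\mathbb D}|\nabla\chi_k|^2dA\le\int_{r_{k+1}}^{r_k}\frac{2\pi s\,ds}{s^2\log^2(r_k/r_{k+1})}=\frac{2\pi}{\log(r_k/r_{k+1})}.$$
Given $r_k$, we may therefore choose $r_{k+1}$ so small that inductively
$$\int_{\mathbb D}|\nabla\chi_k|^2dA\le16^{-k}\ (k\ge0),\qquad\int_{B_k}|\varphi'|^2dA\le16^{-k}\ (k\ge1),$$
and $r_k\to0$. Put $\rho=1-\sum_{k\ge0}2^{-k-1}\chi_k$ and $\rho_K=1-\sum_{k=0}^K2^{-k-1}\chi_k$. On the shell $\{r_{k+1}\le|z-1|\le r_k\}$ we have $\chi_j=1$ for $j<k$ and $\chi_j=0$ for $j>k$, so there
$$\rho=2^{-k}\big(1-\tfrac12\chi_k\big)\in[2^{-k-1},2^{-k}]. \tag{7}$$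
The series converges uniformly, and its gradients converge in $L^2$, having disjoint supports up to null sets. Thus $\rho\in W^{1,2}(\mathbb D)\cap C(\overline{\mathbb D})$, $0\le\rho\le1$, $\rho(1)=0$, and
$$\int_{B_k}|\nabla\rho|^2dA\le\sum_{j\ge k}4^{-j-1}16^{-j}\le16^{-k}.$$
The function $\rho$ need not be Lipschitz at $1$. However, each $\rho_K$ is Lipschitz on $\overline{\mathbb D}$, $\rho_K\ge2^{-K-1}$, and $\rho=\rho_K$ on $\{|z-1|\ge r_{K+1}\}$.

Apply Lemma 3 with this $\rho$. By (a), $|\tau|\le P[\rho|_{\mathbb T}]$, so $|\tau|\le1$ on $\mathbb D$ and, since $\rho$ is continuous with $\rho(1)=0$,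
$$\tau(z)=g(z)-\operatorname{Re}\varphi(z)\to0\qquad(z\to1).$$
What remains is to control $\tilde g$.

**Step 3: local energy.** Purpose: $g$ has little energy near $1$. By (b) with $w=\chi_k$, $k\ge1$, which is $1$ on $B_{k+1}$ and supported in $|z-1|\le r_k$,
$$\|\nabla g\|_{L^2(B_{k+1})}\le\|\varphi'\|_{L^2(B_k)}+2\|\nabla\chi_k\|_2\le3\cdot4^{-k}.$$

**Step 4: local mass.** Purpose: $\mu_1,\mu_2$ have little mass near $1$. Let $k\ge1$ and use (c) with $\psi=\chi_{k+1}$. Since $\nabla((\rho\mp\tau)\chi_{k+1})=\chi_{k+1}(\nabla\rho\mp\nabla g\pm\nabla u)+(\rho\mp\tau)\nabla\chi_{k+1}$ and $|\rho\mp\tau|\le2$,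
$$\mu_i(\{|z-1|\le r_{k+2}\})\le\int\chi_{k+1}\,d\mu_i\le\|\nabla g\|_{L^2(B_{k+1})}\Big(\|\nabla\rho\|_{L^2(B_{k+1})}+\|\nabla g\|_{L^2(B_{k+1})}+\|\varphi'\|_{L^2(B_{k+1})}+2\|\nabla\chi_{k+1}\|_2\Big).$$
The bracket is at most $4^{-k-1}+3\cdot4^{-k}+4^{-k-1}+2\cdot4^{-k-1}=4\cdot4^{-k}$, so the right-hand side is at most $12\cdot16^{-k}$. As $\mu_1,\mu_2$ are finite, there is a constant $C$ with
$$\mu_i(\{|z-1|\le r_k\})\le C\,16^{-k}\qquad(k\ge0,\ i=1,2).$$

**Step 5: the derivative of $\tilde g$ away from $1$.** Let $\kappa=(\mu_1-\mu_2)/(2\rho)$ on $\mathbb T\setminus\{1\}$. By (7), $1/(2\rho)\le2^k$ on the $k$-th shell, so $|\kappa|$ of that shell is at most $2C\,2^k16^{-k}$. Summing over $k$, $\kappa$ is a finite measure on $\mathbb T\setminus\{1\}$.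

Let $\psi\in C^\infty(\overline{\mathbb D})$ vanish near $1$, say on $|z-1|\le r_{K+1}$. Since $\rho$ may fail to be Lipschitz, we divide by $\rho_K$: the function $\psi/\rho_K$ is Lipschitz on $\overline{\mathbb D}$, and $\rho\cdot\psi/\rho_K=\psi$, because $\rho=\rho_K$ wherever $\psi\ne0$. Using $\psi/\rho_K$ as the test function in both formulas of (c) and subtracting,
$$\Lambda(\psi)=\int_{\mathbb D}\nabla g\cdot\nabla\Big(\rho\,\frac\psi{\rho_K}\Big)dA=\frac12\int_{\mathbb T}\frac\psi{\rho_K}\,d(\mu_1-\mu_2)=\int_{\mathbb T\setminus\{1\}}\psi\,d\kappa .$$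
Every function in $C_c^\infty((0,2\pi))$, viewed on $\mathbb T\setminus\{1\}$, extends to such a $\psi$, by radially constant extension and a smooth radial cutoff as before; the extension vanishes in a sector around the radius to $1$. So by (5) the distributional derivative of $\tilde g(e^{i\theta})$ on $(0,2\pi)$ is $\kappa$. By Fubini, as in Proposition 5 (now the test functions vanish near $0$ and $2\pi$, so no condition on the total mass is needed), $\kappa(\{e^{is}:0<s<\theta\})$ has the same derivative. Hence
$$\tilde g(e^{i\theta})=c+\kappa(\{e^{is}:0<s<\theta\})\qquad\text{for a.e. }\theta\in(0,2\pi).$$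
Since $\kappa$ is finite, $\tilde g$ is bounded on $\mathbb T$, hence on $\mathbb D$. It has one-sided limits at $1$, namely $c$ as $\theta\to0^+$ and $c+\kappa(\mathbb T\setminus\{1\})$ as $\theta\to2\pi^-$.

**Step 6: there is no jump at $1$.** The test functions in Step 5 vanish near $1$, so a jump is not yet excluded. We exclude it by energy. Douglas' formula says that
$$\iint_{\mathbb T^2}\frac{|\tilde g(e^{i\theta})-\tilde g(e^{is})|^2}{|e^{i\theta}-e^{is}|^2}\,d\theta\,ds=2\pi\,D(\tilde g).$$
To see it, let $b_n$ be the Fourier coefficients of $\tilde g$ and substitute $\theta=s+t$. By Parseval the left side equals $2\pi\sum_n|b_n|^2\int_0^{2\pi}\left|\frac{e^{int}-1}{e^{it}-1}\right|^2dt=4\pi^2\sum_n|n||b_n|^2$, while $D(\tilde g)=2\pi\sum_n|n||b_n|^2$. Moreover $D(\tilde g)=D(g)<\infty$.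

Suppose the one-sided limits differed by $d\ne0$. Then for some $\delta>0$ we would have $|\tilde g(e^{ix})-\tilde g(e^{-iy})|\ge|d|/2$ for a.e. $x,y\in(0,\delta)$. Since $|e^{ix}-e^{-iy}|\le x+y$, the double integral would be at least
$$\int_0^\delta\!\!\int_0^\delta\frac{d^2/4}{(x+y)^2}\,dx\,dy=\frac{d^2}4\int_0^\delta\Big(\frac1x-\frac1{x+\delta}\Big)dx=\infty ,$$
a contradiction. So the limits agree.

**Step 7: conclusion.** Subtract a constant from $\tilde g$ so that the common limit is $0$. Then $\operatorname{Im}H=P[\tilde g]\to0$ as $z\to1$. By Lemma 4(ii), $H\in M$, and $H-\operatorname{Re}\varphi=\tau+i\tilde g\to0$ as $z\to1$. This is (6), and part 1 is proved. $\blacksquare$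

For $\varphi_0=\exp(i\log\ell)$ the theorem can be checked directly at $\lambda=1$: $\psi=1/\varphi_0$ satisfies $\psi-\overline{\varphi_0}\to0$, as computed above.

## Continuous functions on fibers and one-point Gleason parts: proof of Theorem 2, part 2

**Step 1: $\mathfrak M(A)=\mathfrak M$.** By (3), each $m\in\mathfrak M$ is bounded by the sup norm on $M$, so it extends to a character of $A$, uniquely because $M$ is dense in $A$. Conversely a character of $A$ restricts to a character of $M$ (it takes $1$ to $1$). So restriction $\mathfrak M(A)\to\mathfrak M$ is a continuous bijection of compact Hausdorff spaces, hence a homeomorphism. For $f\in A$ we have $|\hat f|\le\|f\|_\infty$ on $\mathfrak M$.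

**Step 2: approximation with norm control.** Purpose: if $c\in C(X_\lambda)$, $\|c\|<1$ and $0<\delta<1-\|c\|$, there is an element of $A$ of norm at most $1$ whose transform is within $\delta$ of $c$ on $X_\lambda$. By part 1 choose $\varphi\in M$ with $\sup_{X_\lambda}|\hat\varphi-c|<\delta$. Then $|\hat\varphi|<1$ on $X_\lambda$, hence on an open neighborhood $U$ of $X_\lambda$. With $q=(1+\bar\lambda z)/2$ we have $\hat q=(1+\bar\lambda\hat z)/2$ and $|\hat z|\le1$, so $\hat q=1$ on $X_\lambda$ and $|\hat q|<1$ on $\mathfrak M\setminus X_\lambda$. On the compact set $\mathfrak M\setminus U$ therefore $|\hat q|\le\theta<1$, and $|\hat q^N\hat\varphi|\le1$ on all of $\mathfrak M$ for $N$ large. Since $\mathbb D\subset\mathfrak M$, $\|q^N\varphi\|_\infty\le1$. On $X_\lambda$ the transform of $q^N\varphi$ is $\hat\varphi$, within $\delta$ of $c$. By scaling: if $\|c\|<R$, there are $f\in A$ with $\|f\|_\infty\le R$ and $\|c-\hat f\|_{X_\lambda}$ as small as we like.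

**Step 3: lifting.** Purpose: each $c\in C(X_\lambda)$ with $\|c\|<1$ equals $\hat f|_{X_\lambda}$ for some $f\in A$ with $\|f\|_\infty<1$. Let $\|c\|<s<1$ and $\eta>0$ with $s+2\eta<1$. By Step 2 choose $f_0\in A$ with $\|f_0\|_\infty\le s$ and $\|c-\hat f_0\|_{X_\lambda}<\eta$, and then successively, for $j\ge1$, $f_j\in A$ with
$$\|f_j\|_\infty\le2^{1-j}\eta,\qquad\|c-\hat f_0-\dots-\hat f_j\|_{X_\lambda}<2^{-j}\eta .$$
This is possible because the previous remainder has norm less than $2^{1-j}\eta$. Then $f=\sum_{j\ge0}f_j$ converges in $A$, $\|f\|_\infty\le s+2\eta<1$, and $\hat f=c$ on $X_\lambda$. By scaling, $\hat A|_{X_\lambda}=C(X_\lambda)$.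

**Step 4: Gleason parts for $A$.** Let $m\in X_\lambda$ and $n\in\mathfrak M$, $n\ne m$. We show that the supremum of the pseudohyperbolic distance of $\hat f(m)$ and $\hat f(n)$ over $f\in A$, $\|f\|_\infty<1$, is $1$.

If $n\in X_\lambda$, let $0<s<1$. Urysohn's lemma gives a continuous $c:X_\lambda\to[-s,s]$ with $c(m)=s$, $c(n)=-s$, and Step 3 gives $f\in A$ with $\|f\|_\infty<1$ and $\hat f=c$ on $X_\lambda$. The distance is $2s/(1+s^2)$, which tends to $1$ as $s\to1$.

If $n\notin X_\lambda$, take $f=sq^N$ with $0<s<1$. Then $\|f\|_\infty\le s<1$, $\hat f(m)=s$, and $\hat f(n)=s\,\hat q(n)^N\to0$ as $N\to\infty$, so the distance tends to $s$. Let $s\to1$.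

In both cases the supremum is $1$, so the part of $m$ for $A$ is $\{m\}$. By (F3) every point of $X$ lies in some fiber $X_\lambda$, so this covers all of $X$. $\blacksquare$

Part 2 also gives the first sentence of Theorem 1 a second time. If $L:\mathbb D\to X$ is an analytic disk and $f\in A$, then $\hat f\circ L$ is a uniform limit of functions $\hat\varphi_j\circ L$ with $\varphi_j\in M$, hence holomorphic. By Schwarz–Pick, $L(\mathbb D)$ lies in one Gleason part for $A$, which is a single point. For the multiplier norm this argument is not available: the unit ball of $M$ is contained in that of $A$, so its parts can be larger, and by the third known fact they are infinite at points in closures of interpolating sequences.
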